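\title{The Thue--Morse word is not prime under finite-state transduction}

\begin{abstract}
Infinite words are preordered by finite-state transduction: $\mathbf x\le\mathbf y$ if a deterministic finite-state transducer maps $\mathbf y$ to $\mathbf x$. A word is prime if every word below it is ultimately periodic or equivalent to it. We show that the Thue--Morse word $\mathbf t$ is not prime. For odd $b\ge1$ let $\mathbf x_b$ be the word whose $j$th letter is the parity of the $2$-adic valuation of $bj+1$. Then $\mathbf t\equiv\mathbf x_1$, and $\mathbf x_c\le\mathbf x_b$ if and only if $b$ divides $c$. The proof brings an arbitrary transducer from $\mathbf x_b$ to $\mathbf x_c$ into a normal form in which output positions depend affinely on input positions, and then compares the $2$-adic points $-1/b$ and $-1/c$ at which the two words fail to be locally constant.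
\end{abstract}

\section{The question and the results}

A \emph{deterministic finite-state transducer} is a tuple $T=(Q,\Sigma,\delta,q_0,\Delta,\lambda)$, where $Q$ is a finite set of states, $\Sigma$ and $\Delta$ are finite input and output alphabets, $\delta\colon Q\times\Sigma\to Q$ is the transition function, $q_0\in Q$ is the initial state, and $\lambda\colon Q\times\Sigma\to\Delta^*$ assigns a finite, possibly empty, output word to each transition. On the infinite input $\mathbf y=y_0y_1y_2\cdots$ the machine passes through the states $q_{i+1}=\delta(q_i,y_i)$ and writes $\lambda(q_0,y_0)\lambda(q_1,y_1)\lambda(q_2,y_2)\cdots$. If this concatenation is an infinite word $\mathbf x$, we say that $T$ \emph{maps} $\mathbf y$ to $\mathbf x$.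

Write $\mathbf x\le\mathbf y$ if some transducer maps $\mathbf y$ to $\mathbf x$, write $\mathbf x\equiv\mathbf y$ if $\mathbf x\le\mathbf y$ and $\mathbf y\le\mathbf x$, and write $\mathbf x<\mathbf y$ if $\mathbf x\le\mathbf y$ and $\mathbf y\not\le\mathbf x$. Thus $\mathbf x\le\mathbf y$ says that $\mathbf x$ can be computed from $\mathbf y$ in one pass with bounded memory. The relation is reflexive and transitive (Lemma~\ref{lem:elementary}), so it partially orders the $\equiv$-classes. An ultimately periodic word $uvvv\cdots$ lies below every word: output $uv$ on the first letter and $v$ on each later one. A word $\mathbf y$ is \emph{prime} if $\mathbf x\le\mathbf y$ implies that $\mathbf x$ is ultimately periodic or $\mathbf x\equiv\mathbf y$. In a prime word, information cannot be lost in part: a transducer either destroys it all or can be undone by another transducer.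

The \emph{Thue--Morse word} is $\mathbf t=t_0t_1t_2\cdots=0110100110010110\cdots$, where $t_n$ is the number of $1$'s in the binary expansion of $n$, taken modulo $2$. The question, taken from \cite{LAAS}, is whether $\mathbf t$ is prime.

The first experiments suggest that it is. Since $t_{2n}=t_n$ and $t_{2n+1}=1-t_n$, erasing every second letter returns $\mathbf t$ or its complement. Recording only whether neighboring letters agree gives the word
\[
\mathbf x_1=0100010101000100\cdots,\qquad x_1(j)=v_2(j+1)\bmod 2,
\]
where $v_2(n)$ is the exponent of $2$ in $n$, and $\mathbf t$ can be rebuilt from it (Lemma~\ref{lem:tx1}). Again $x_1(2j)=0$ and $x_1(2j+1)=1-x_1(j)$, so halving $\mathbf x_1$ gives a constant word or $\mathbf x_1$ up to complement. Even a step of length $3$ can be harmless: $x_1(3j+2)=v_2(3(j+1))\bmod 2=x_1(j)$. The residue class $0$ modulo $3$, however, gives the word $v_2(3j+1)\bmod 2$, and this word has lost information for good. For odd $b\ge1$ put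
\[
\mathbf x_b=(x_b(j))_{j\ge0},\qquad x_b(j)=v_2(bj+1)\bmod 2 .
\]
A \emph{morphism} $\psi$ assigns a finite word $\psi(a)$ to each letter $a$ and acts on finite and infinite words by concatenation.

\begin{theorem}\label{thm:main}
The Thue--Morse word $\mathbf t$ is not prime. The word $\mathbf x_3=0001000100010101\cdots$, given by $x_3(j)=1+t_{3j}+t_{3j+1}\bmod 2$ or, equivalently, as the fixed point starting with $0$ of the morphism $0\mapsto0001$, $1\mapsto0101$, satisfies $\mathbf x_3\le\mathbf t$, is not ultimately periodic, and $\mathbf t\not\le\mathbf x_3$.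
\end{theorem}

\begin{theorem}\label{thm:class}
We have $\mathbf t\equiv\mathbf x_1$, and for odd $b,c\ge1$,
\[
\mathbf x_c\le\mathbf x_b\iff b\mid c .
\]
\end{theorem}

\begin{corollary}\label{cor:order}
The odd positive integers under reversed divisibility embed in the order below $\mathbf t$. There are infinite strictly descending chains $\mathbf t\equiv\mathbf x_1>\mathbf x_3>\mathbf x_9>\cdots$ and infinite antichains $\{\mathbf x_p: p\text{ odd prime}\}$ below $\mathbf t$, and no $\mathbf x_b$ is prime. For $A\ge1$ and $d\ge1$, the word $(v_2(Aj+d)\bmod2)_{j\ge0}$ is constant if $v_2(d)<v_2(A)$, and otherwise is equivalent to $\mathbf x_c$ with $c=A/\gcd(A,d)$, which is then odd.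
\end{corollary}

The work lies in showing that certain transducers do not exist. Section~\ref{sec:words} collects the elementary properties of the words $\mathbf x_b$. Section~\ref{sec:model} treats one-state transducers by hand and states a normal form (Proposition~\ref{prop:nf}) that makes every transducer resemble such a machine. Sections~\ref{sec:centers} and~\ref{sec:count} derive the theorems from the normal form, and Sections~\ref{sec:perm} and~\ref{sec:length} prove it.

\section{The words $\mathbf x_b$ and their centers}\label{sec:words}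

\subsection*{Elementary transductions}

\begin{lemma}\label{lem:elementary}
The relation $\le$ is reflexive and transitive. If $\mathbf x$ is obtained from $\mathbf y$ by a letter-to-letter map, or if $\mathbf x=(y_{wj+s})_{j\ge0}$ with $w\ge1$ and $s\ge0$, then $\mathbf x\le\mathbf y$.
\end{lemma}

\begin{proof}
Letter-to-letter maps, among them the identity, are one-state transducers. Let $T_1$ map $\mathbf y$ to $\mathbf x$ and $T_2$ map $\mathbf x$ to $\mathbf z$. On the state set $Q_1\times Q_2$, reading $a$ in state $(q_1,q_2)$, feed the word $\lambda_1(q_1,a)$ to $T_2$ started in $q_2$, output what $T_2$ outputs, and update both components. This machine maps $\mathbf y$ to $\mathbf z$. For the subsequence, use the states $0,1,\dots,s+w-1$, start in $0$, move from $i$ to $i+1$ and from $s+w-1$ back to $s$, and copy the input letter in state $s$ only.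
\end{proof}

\begin{lemma}\label{lem:tx1}
We have $x_1(n)=1+t_n+t_{n+1}\bmod2$ for $n\ge0$, and $\mathbf t\equiv\mathbf x_1$. If $b,c$ are odd and $c=bd$, then $x_c(j)=x_b(dj)$, so $\mathbf x_c\le\mathbf x_b$.
\end{lemma}

\begin{proof}
The binary expansion of $n$ ends in exactly $v_2(n+1)$ ones; adding $1$ turns them into zeros and creates one new $1$. Hence $t_{n+1}\equiv t_n+1-v_2(n+1)\pmod 2$, which is the formula. A transducer that stores the previous letter, is silent on $t_0$, and outputs $1+t_n+t_{n+1}$ on reading $t_{n+1}$ maps $\mathbf t$ to $\mathbf x_1$. Conversely, take the states $0,1$, the initial state $0$, $\delta(q,a)=q+1+a\bmod2$ and $\lambda(q,a)=q$. On the input $\mathbf x_1$ the state before step $n$ is $t_n$, so the output is $\mathbf t$. Finally $cj+1=b(dj)+1$, and Lemma~\ref{lem:elementary} applies.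
\end{proof}

\subsection*{Valuations}
Extend $v_2$ to $\mathbb Q$ by $v_2(m/n)=v_2(m)-v_2(n)$ and $v_2(0)=\infty$. Then $v_2(zz')=v_2(z)+v_2(z')$, and $v_2(z+z')=v_2(z)$ whenever $v_2(z)<v_2(z')$. Let $\mathbb Z_{(2)}=\{z\in\mathbb Q: v_2(z)\ge0\}$ be the ring of rationals with odd denominator, and write $z\equiv z'\pmod{2^M}$ if $v_2(z-z')\ge M$. Odd numbers are invertible modulo $2^M$, so every $z\in\mathbb Z_{(2)}$ is congruent modulo $2^M$ to exactly one integer in $[0,2^M)$.

Think of $z,z'$ as close when $v_2(z-z')$ is large. Since $b$ is odd, the formula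
\[
x_b(z)=v_2(bz+1)\bmod2=v_2\bigl(z+\tfrac1b\bigr)\bmod 2
\]
extends $x_b$ to all $z\in\mathbb Z_{(2)}$ except $-1/b$, which we call the \emph{center} of $\mathbf x_b$. The letter $x_b(z)$ depends only on the distance from $z$ to the center and changes each time this distance is halved, so $x_b$ takes both values arbitrarily close to the center. Everywhere else it is locally constant: writing $bz'+1=(bz+1)+b(z'-z)$, we get
\begin{equation}\label{eq:local}
z\ne-\tfrac1b,\quad v_2(z'-z)>v_2(bz+1)\quad\Longrightarrow\quad x_b(z')=x_b(z).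
\end{equation}
The center is an integer for $b=1$ and is not an integer for $b\ge3$; this is the difference behind Theorem~\ref{thm:main}. The map $j\mapsto dj$ of Lemma~\ref{lem:tx1} sends the center $-1/c$ to the center $-1/b$.

A \emph{factor} of a word is a block of consecutive letters. A long factor of $\mathbf x_c$ knows where it stands, modulo a power of $2$ comparable to its length.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $c\ge1$ be odd and $i,i',N\ge0$. If $x_c(i+s)=x_c(i'+s)$ for all $0\le s<2^{N+1}$, then $i\equiv i'\pmod{2^N}$. In particular $\mathbf x_c$ is not ultimately periodic.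
\end{lemma}

\begin{proof}
Suppose $e=v_2(i-i')<N$. Choose $0\le s<2^{e+2}\le2^{N+1}$ with $i+s\equiv-\frac1c+2^{e+1}\pmod{2^{e+2}}$. Then $i+s+\frac1c$ has valuation $e+1$, while $i'+s+\frac1c=(i+s+\frac1c)-(i-i')$ has valuation $e$. So $x_c(i+s)\ne x_c(i'+s)$, a contradiction. If $p\ge1$ were a period from index $i$ on, then $i'=i+p$ would give $2^N\mid p$ for all $N$.
\end{proof}

\subsection*{Self-similarity}

\begin{lemma}\label{lem:subst}
Let $b\ge3$ be odd and $\mathbf y=y_0y_1\cdots=\mathbf x_b$. There are a power of two $D\ge4$ and nonempty words $U,V$ with $|U|+1+|V|=D$ such that the morphism $\psi(a)=UaV$ satisfies $\psi(\mathbf y)=\mathbf y$. The word $U$ begins with $0$, and $00$ and $01$ are factors of $\mathbf y$. For $b=3$ one can take $\psi(a)=0a01$.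
\end{lemma}

\begin{proof}
Let $D=4^n$, where $n\ge1$ is the order of $4$ modulo $b$, and let $i_0=(D-1)/b$. Then $1\le i_0\le(D-1)/3<D-1$. From $b(Dj+i_0)+1=D(bj+1)$ and $v_2(D)=2n$ we get $y_{Dj+i_0}=y_j$. The congruence $bi+1\equiv0\pmod D$ has only the solution $i_0$ in $[0,D)$, so for the other $i$ we have $v_2(bi+1)<v_2(D)$, and \eqref{eq:local} gives $y_{Dj+i}=y_i$ for all $j$. Thus $U=y_0\cdots y_{i_0-1}$ and $V=y_{i_0+1}\cdots y_{D-1}$ have the required property, and $y_0=0$. For even $j$ the number $bj+1$ is odd, so $y_j=0$. Both letters occur at odd indices, since otherwise $\mathbf y$ would have period $2$, against Lemma~\ref{lem:rigid}; this gives the factors $00$ and $01$. For $b=3$ we have $D=4$, $i_0=1$, $y_2=v_2(7)=0$ and $y_3=v_2(10)=1$.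
\end{proof}

Since $\mathbf y=\psi^k(\mathbf y)$, the word $\psi^k(0)$ is the prefix of $\mathbf y$ of length $D^k$; so $\mathbf y$ is the only fixed point of $\psi$ starting with $0$, and every factor of $\mathbf y$ occurs in $\psi^k(0)$ for all large $k$. Also $\psi^k(u)$ is a factor of $\mathbf y$ whenever $u$ is.

\section{One-state machines and the normal form}\label{sec:model}

Consider the simplest candidate for $\mathbf x_1\le\mathbf x_3$: one state, and output words $h(0),h(1)$ of the same length $r\ge1$. The output for input letter number $j$ occupies the positions $rj,\dots,rj+r-1$, and its last letter must be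
\[
x_1(rj+r-1)=v_2(r)+v_2(j+1)\bmod 2 .
\]
For $j=3$ and $j=7$ these letters differ, since $v_2(4)=2$ and $v_2(8)=3$. But $x_3(3)=v_2(10)=1$ and $x_3(7)=v_2(22)=1$, so both letters are the last letter of $h(1)$. No such machine exists.

In terms of centers: the affine map $j\mapsto rj+(r-1)$ from input positions to output positions sends $z=-1$ to the center $-1$ of $\mathbf x_1$. Near $z$ the required output oscillates, whereas the input $x_3$ equals $x_3(-1)=v_2(-2)=1$ on the whole class $j\equiv-1\pmod4$. Oscillation in the output can only be supplied by oscillation in the input, so each preimage of the center of the output has to be the center of the input.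

A general transducer escapes this argument in two ways. Its state may carry the missing information, and its output lengths may vary, so that output positions need not be affine in $j$. The next proposition closes both escapes: if the input is read in suitable long blocks, the state is independent of the $2$-adic position of $j$, in the sense of (N2), and the output position is affine in $j$ up to a correction that depends on the state alone.

\begin{proposition}[Normal form]\label{prop:nf}
Let $b\ge3$ and $c\ge1$ be odd, $\mathbf y=\mathbf x_b$, and suppose $\mathbf x_c\le\mathbf y$. Then there are a finite set $P$, permutations $F_0,F_1$ of $P$, a sequence $(p_j)_{j\ge0}$ in $P$, finite words $\Lambda(q,a)$ of lengths $\ell(q,a)\ge0$ for $(q,a)\in P\times\{0,1\}$, a number $r\in\mathbb Z_{(2)}$ with $r>0$, and a function $\eta\colon P\to\mathbb Q$ such that: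
\begin{enumerate}
\item[(N1)] $p_{j+1}=F_{y_j}(p_j)$ for all $j\ge0$;
\item[(N2)] for all $q\in P$, $M\ge0$ and $s\in\mathbb Z$ there are infinitely many $j$ with $p_j=q$ and $j\equiv s\pmod{2^M}$;
\item[(N3)] $\ell(q,a)=r+\eta(F_a(q))-\eta(q)$ for all $(q,a)$;
\item[(N4)] $\eta(p_0)\in\mathbb Z$, and for $j\ge1$ and $0\le o<\ell(p_j,y_j)$ the letter number $o$ of $\Lambda(p_j,y_j)$, counted from $0$, is $x_c(N)$ for the integer $N=rj+\eta(p_j)+o\ge0$.
\end{enumerate}
\end{proposition}

Here $r$ is the average number of output letters per step, and $\eta(q)$ is the amount by which the machine is ahead of the average when it is in state $q$. A one-state machine with outputs of length $r$ is in normal form with $\eta=0$.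

\begin{example}\label{ex:dec}
The transducer that keeps every third letter maps $\mathbf x_3$ to $\mathbf x_9$ and is in normal form: $P=\mathbb Z/3\mathbb Z$, $F_a(q)=q+1$, $p_j=j\bmod 3$, $\Lambda(0,a)=a$, and $\Lambda(1,a),\Lambda(2,a)$ are empty. Take $r=\frac13$ and $\eta(0)=0$, $\eta(1)=\frac23$, $\eta(2)=\frac13$. Then (N3) reads $1=\frac13+\frac23$, $0=\frac13+\frac13-\frac23$, $0=\frac13-\frac13$, and (N2) is the Chinese remainder theorem. The only position map is $j\mapsto j/3$, which sends the center $-\frac13$ to the center $-\frac19$. So $r$ and $\eta$ need not be integers.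
\end{example}

\section{Matching the centers; proof of Theorem~\ref{thm:main}}\label{sec:centers}

In this section and the next we assume Proposition~\ref{prop:nf} and use its notation. A state $q$ and an integer $o$ define the position map $j\mapsto rj+\eta(q)+o$. The next lemma repeats the argument of Section~\ref{sec:model} at the preimage $z$ of $-1/c$ under this map.

\begin{lemma}[Matching centers]\label{lem:key}
Let $q\in P$, $o\in\mathbb Z$ and $z=-\bigl(\frac1c+\eta(q)+o\bigr)/r$. If $z\in\mathbb Z_{(2)}$ and $z\ne-1/b$, then the inequalities $0\le o<\ell(q,x_b(z))$ do not both hold.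
\end{lemma}

\begin{proof}
Let $a=x_b(z)$ and suppose $0\le o<\ell(q,a)$. Let $\alpha$ be the letter number $o$ of $\Lambda(q,a)$, and fix $M>v_2(bz+1)$. Let $j\ge1$ satisfy $p_j=q$ and $v_2(j-z)\ge M$. Then $y_j=a$ by \eqref{eq:local}, and (N4) gives $x_c(N)=\alpha$ for $N=rj+\eta(q)+o$. Now $N+\frac1c=r(j-z)$, so
\[
\alpha=x_c(N)=v_2(r)+v_2(j-z)\bmod2 .
\]
Since $z\in\mathbb Z_{(2)}$, there are integers $s\equiv z+2^M$ and $s'\equiv z+2^{M+1}\pmod{2^{M+2}}$. By (N2) there are $j,j'\ge1$ with $p_j=p_{j'}=q$, $j\equiv s$ and $j'\equiv s'\pmod{2^{M+2}}$. Then $v_2(j-z)=M$ and $v_2(j'-z)=M+1$ give two different values of $\alpha$.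
\end{proof}

Both conditions on $z$ matter. If $z\notin\mathbb Z_{(2)}$, then $v_2(j-z)=v_2(z)$ for all integers $j$ and the output letter on this progression is constant. If $z=-1/b$, the input oscillates in step with the output, as in Example~\ref{ex:dec}.

To apply the lemma we need a pair $(q,o)$ that is really used and whose position map hits $-1/c$. For $c=1$ the center $-1$ is the position just left of the beginning of $\mathbf x_1$. Because $F_0,F_1$ are permutations, the machine can be run backwards into negative time, and some block then covers the position $-1$.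

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:tx1}, $x_3(j)=x_1(3j)=1+t_{3j}+t_{3j+1}\bmod 2$ and $\mathbf x_3\le\mathbf x_1\le\mathbf t$. The word $\mathbf x_3$ is not ultimately periodic by Lemma~\ref{lem:rigid}, and Lemma~\ref{lem:subst} describes it as a fixed point. Suppose $\mathbf t\le\mathbf x_3$. Then $\mathbf x_1\le\mathbf x_3$, and Proposition~\ref{prop:nf} applies with $b=3$, $c=1$.

Since $-\frac13\notin\mathbb Z$, we can put $y_n=x_3(n)$ for all $n\in\mathbb Z$. Define $p_n=F_{y_n}^{-1}(p_{n+1})$ recursively for $n<0$, so that (N1) holds for all $n\in\mathbb Z$, and put $G_n=rn+\eta(p_n)$. By (N3), $G_{n+1}-G_n=\ell(p_n,y_n)$ is a nonnegative integer for every $n$, and $G_0=\eta(p_0)\in\mathbb Z$, so all $G_n$ are integers. As $r>0$ and $\eta$ is bounded, $G_n\to\pm\infty$ for $n\to\pm\infty$. Hence there is $n\in\mathbb Z$ with $G_n\le-1<G_{n+1}$. Let $q=p_n$ and $o=-1-G_n$, so that $0\le o<\ell(q,y_n)$. The number $z$ of Lemma~\ref{lem:key} is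
\[
z=-\bigl(1+\eta(p_n)+o\bigr)/r=\bigl(G_n-\eta(p_n)\bigr)/r=n .
\]
It is an integer, so $z\in\mathbb Z_{(2)}$, $z\ne-\frac13$ and $x_3(z)=y_n$. This contradicts Lemma~\ref{lem:key}. Therefore $\mathbf t\not\le\mathbf x_3$, and $\mathbf x_3$ is a word below $\mathbf t$ that is neither ultimately periodic nor equivalent to $\mathbf t$.
\end{proof}

With $b=1$ in place of $3$ the argument stops where it must: for the identity transducer on $\mathbf x_1$ one finds $n=-1$, the center of the input.

\section{Counting offsets; proof of Theorem~\ref{thm:class}}\label{sec:count}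

For $c>1$ the center $-1/c$ is not an integer position, and running the machine backwards never reaches it. We have to find the pairs $(q,o)$ for Lemma~\ref{lem:key} differently. The number $z$ depends only on $\tau=\eta(q)+o$, so let
\[
n_a(\tau)=\#\{q\in P:\ \tau-\eta(q)\in\mathbb Z,\ 0\le\tau-\eta(q)<\ell(q,a)\}\qquad(\tau\in\mathbb Q,\ a\in\{0,1\})
\]
count the states that use the \emph{offset} $\tau$ on the letter $a$. The letter is not ours to choose, as $\tau$ determines $z$ and hence $x_b(z)$. The lemma below shows that the letter plays no role, and that offsets are as plentiful as for a one-state machine, whose offsets $0,\dots,r-1$ meet every class modulo $r$. Write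
\[
r=2^\kappa u/w\ \text{ in lowest terms, with }\kappa\ge0\text{ and }u,w\text{ odd and positive},\qquad\Gamma=\mathbb Z+r\mathbb Z=\tfrac1w\mathbb Z ;
\]
this is possible because $r\in\mathbb Z_{(2)}$ and $r>0$.

\begin{lemma}\label{lem:count}
We have $n_0=n_1$, and every coset of $r\mathbb Z$ in $\Gamma$ contains some $\tau$ with $n_0(\tau)>0$.
\end{lemma}

\begin{proof}
Let $H(\tau)=\#\{q\in P:\tau-\eta(q)\in\mathbb Z_{\ge0}\}$. As $\ell(q,a)$ is a nonnegative integer and $\eta(q)+\ell(q,a)=r+\eta(F_a(q))$ by (N3), the condition on $q$ in the definition of $n_a(\tau)$ has the indicator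
\[
\mathbf 1\bigl[\tau-\eta(q)\in\mathbb Z_{\ge0}\bigr]-\mathbf 1\bigl[\tau-r-\eta(F_a(q))\in\mathbb Z_{\ge0}\bigr].
\]
Sum over $q$. Since $F_a$ permutes $P$, we get $n_a(\tau)=H(\tau)-H(\tau-r)$, which does not depend on $a$.

Let $\nu(\tau)=\#\{q\in P:\tau-\eta(q)\in\mathbb Z\}$, a function of $\tau$ modulo $\mathbb Z$. By (N3), $\eta(F_0(q))\in\eta(q)-r+\mathbb Z$, so $F_0$ maps the states counted by $\nu(\tau)$ injectively to states counted by $\nu(\tau-r)$, and $\nu(\tau)\le\nu(\tau-r)$. The chain $\nu(0)\le\nu(-r)\le\dots\le\nu(-wr)=\nu(0)$ consists of equalities, and the classes of $0,-r,\dots,-(w-1)r$ exhaust $\Gamma/\mathbb Z$. So $\nu$ has a constant value $\nu_0$ on $\Gamma$, and $\nu_0=\nu(0)\ge1$ because $\eta(p_0)\in\mathbb Z$. Now $H(\sigma)=0$ for $\sigma<\min\eta$ and $H(\sigma)=\nu(\sigma)$ for $\sigma\ge\max\eta$. For $\tau\in\Gamma$ and large $I$,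
\[
\sum_{i=-I}^{I}n_0(\tau+ir)=H(\tau+Ir)-H(\tau-(I+1)r)=\nu_0>0,
\]
so some term is positive.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Lemma~\ref{lem:tx1} gives $\mathbf t\equiv\mathbf x_1$ and the implication from right to left. Let $\mathbf x_c\le\mathbf x_b$. For $b=1$ there is nothing to prove, so let $b\ge3$ and apply Proposition~\ref{prop:nf}.

For $\tau\in\Gamma$ let $z(\tau)=-(\frac1c+\tau)/r$. The offsets to which Lemma~\ref{lem:key} applies lie in
\[
\Gamma_*=\{\tau\in\Gamma:z(\tau)\in\mathbb Z_{(2)}\}=\{\tau\in\Gamma:\tau\equiv-\tfrac1c\pmod{2^\kappa}\}.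
\]
Writing $\tau=i/w$ with $i\in\mathbb Z$, the condition is $i\equiv-w/c\pmod{2^\kappa}$, which defines one residue class of integers. Thus $\Gamma_*$ is a coset of $2^\kappa\Gamma=(2^\kappa/w)\mathbb Z$. The subgroup $r\mathbb Z=u\,(2^\kappa/w)\mathbb Z$ has index $u$ in it, so $\Gamma_*$ is a disjoint union of exactly $u$ cosets of $r\mathbb Z$.

Take one of these cosets and, by Lemma~\ref{lem:count}, an element $\tau$ of it with $n_0(\tau)=n_1(\tau)>0$. If $z(\tau)\ne-1/b$, put $a=x_b(z(\tau))$; as $n_a(\tau)>0$, there is $q$ with $o=\tau-\eta(q)\in\mathbb Z$ and $0\le o<\ell(q,a)$, against Lemma~\ref{lem:key}. Hence $z(\tau)=-1/b$, that is, $\tau=\frac rb-\frac1c$. This one number lies in each of the $u$ disjoint cosets, so $u=1$ and $r=2^\kappa/w$. It also lies in $\Gamma=\frac1w\mathbb Z$, so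
\[
\frac{2^\kappa}{b}-\frac wc\in\mathbb Z .
\]
Multiplying by $c$ gives $b\mid2^\kappa c$, and $b\mid c$ because $b$ is odd.
\end{proof}

A single offset would give only $b\mid uc$; the second half of Lemma~\ref{lem:count} is what excludes $u>1$. For instance, $x_1(3j)=x_3(j)$ invites the rate $r=3$ from $\mathbf x_3$ to $\mathbf x_1$. The offset $0$ matches the centers, but the offsets $1$ and $2$ have $z=-\frac23$ and $z=-1$.

\begin{proof}[Proof of Corollary~\ref{cor:order}]
By Theorem~\ref{thm:class}, $\mathbf x_c\le\mathbf x_1\equiv\mathbf t$ for all odd $c$, and $\mathbf x_c\le\mathbf x_b$ exactly when $b\mid c$. This is the embedding; powers of $3$ give the chain, and distinct primes do not divide each other. For odd $b$, the word $\mathbf x_{3b}\le\mathbf x_b$ is not ultimately periodic by Lemma~\ref{lem:rigid}, and $\mathbf x_b\not\le\mathbf x_{3b}$ as $3b\nmid b$; so $\mathbf x_b$ is not prime.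

If $v_2(d)<v_2(A)$, then $v_2(Aj+d)=v_2(d)$ for all $j$. Otherwise let $g=\gcd(A,d)$, $A=gc$, $d=gd'$. Then $v_2(g)=v_2(A)$, so $c$ is odd, $\gcd(c,d')=1$, and $v_2(Aj+d)=v_2(g)+v_2(cj+d')$. Adding a constant modulo $2$ is an invertible letter-to-letter map, so it suffices to show $\mathbf z\equiv\mathbf x_c$ for $z_j=v_2(cj+d')\bmod2$. Since $c$ is odd, every residue class modulo $c$ contains arbitrarily large odd numbers. Choose an odd $w>0$ with $wd'\equiv1\pmod c$ and put $s=(wd'-1)/c\ge0$. Then $c(wj+s)+1=w(cj+d')$, so $z_j=x_c(wj+s)$ and $\mathbf z\le\mathbf x_c$ by Lemma~\ref{lem:elementary}. Choose an odd $w'\ge d'$ with $w'\equiv d'\pmod c$ and put $s'=(w'-d')/c\ge0$. Then $c(w'j+s')+d'=w'(cj+1)$, so $x_c(j)=z_{w'j+s'}$ and $\mathbf x_c\le\mathbf z$.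
\end{proof}

\section{Reduction to permutations}\label{sec:perm}

We now prove Proposition~\ref{prop:nf}. Let $T=(Q,\{0,1\},\delta,q_0,\Delta,\lambda)$ map $\mathbf y=\mathbf x_b$ to $\mathbf x_c$, and let $\psi$, $D$, $U$, $V$ be as in Lemma~\ref{lem:subst}. For a finite word $u$ let $f_u(q)$ be the state reached and $\lambda(q,u)$ the word written when $T$ reads $u$ from $q$. Then $f_{uu'}=f_{u'}\circ f_u$. This section yields (N1) and (N2).

\subsection*{Reading in blocks}
The maps $f_0,f_1$ are arbitrary self-maps of $Q$. Since $\mathbf y=\psi^m(\mathbf y)$, we may let $T$ read a whole block $\psi^m(y_j)$ in one step. We choose $m$ so that the effect of a block on the state does not change under further blocking, and so that all merging of states that $\mathbf y$ can cause happens inside each block.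

\begin{lemma}\label{lem:perm}
There are $m\ge2$ and $R\subseteq Q$ such that, with $\Psi=\psi^m$ and $F_u=f_{\Psi(u)}$, we have $F_{\Psi(a)}=F_a$ and $F_a(Q)=R=F_a(R)$ for $a\in\{0,1\}$.
\end{lemma}

\begin{proof}
The word $\psi^{k+1}(a)=\psi^k(UaV)$ is a concatenation of blocks $\psi^k(0),\psi^k(1)$ in an order independent of $k$, so the pair $(f_{\psi^{k+1}(0)},f_{\psi^{k+1}(1)})$ is a function of the pair $(f_{\psi^k(0)},f_{\psi^k(1)})$. There are finitely many pairs, so the sequence of pairs is periodic from some $k_0$ on, with some period $\pi$. Let $\rho$ be the minimum of $|f_u(Q)|$ over all factors $u$ of $\mathbf y$, attained at $u_0$. Choose $m\ge\max(2,k_0)$ divisible by $\pi$ and so large that $u_0$ occurs in $\psi^{m-2}(0)$. Then $F_{\Psi(a)}=f_{\psi^{2m}(a)}=f_{\psi^m(a)}=F_a$.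

Let $\beta$ be the last letter of $V$ and $W=\psi^{m-1}(\beta)$. Both words $\Psi(a)=\psi^{m-1}(UaV)$ end with $W$, and $W=\psi^{m-2}(U\beta V)$ begins with $\psi^{m-2}(0)$, so it contains $u_0$. Put $R=f_W(Q)$. Writing $W=W'u_0W''$ shows $|R|\le|f_{u_0}(Q)|=\rho$. Also $F_a(Q)\subseteq R$, and $|F_a(Q)|\ge\rho$ because $\Psi(a)$ is a factor of $\mathbf y$. Hence $F_a(Q)=R$ and $|R|=\rho$. Finally $0a$ is a factor of $\mathbf y$ by Lemma~\ref{lem:subst}, so $\Psi(0a)$ is one, and $F_a(R)=F_a(F_0(Q))=f_{\Psi(0a)}(Q)$ is a subset of $R$ with at least $\rho$ elements.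
\end{proof}

The common suffix $W$ exists because $V$ is nonempty, which is where $b\ge3$ enters. For $b=1$ the morphism is $a\mapsto010a$, and a machine whose state is the last letter read has $F_0(Q)=\{0\}\ne\{1\}=F_1(Q)$.

So $F_0,F_1$ permute $R$. The initial state need not lie in $R$, and we replace it. Let $p_0\in R$ be the unique state with $F_0(p_0)=F_0(q_0)$, let $P\subseteq R$ be the orbit of $p_0$ under the group generated by $F_0|_R$ and $F_1|_R$, and define $p_{j+1}=F_{y_j}(p_j)$. Then $F_0,F_1$ permute $P$ and (N1) holds. Since $y_0=0$, for $j\ge1$ the state $p_j$ is the state of $T$ before the block $\Psi(y_j)$. Put $B=D^m=|\Psi(a)|$, a power of $2$, and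
\[
S=P\times\{0,1\},\qquad s_j=(p_j,y_j),\qquad \ell_0(q,a)=|\lambda(q,\Psi(a))|,
\]
\[
L_0=\ell_0(q_0,0)-\ell_0(p_0,0)\in\mathbb Z,\qquad L_{j+1}=L_j+\ell_0(s_j).
\]
The value $L_0$, which may be negative, compensates for the change of initial state: $L_1=\ell_0(q_0,0)$, and so
\begin{equation}\label{eq:true}
\text{for $j\ge1$ the word $\lambda(p_j,\Psi(y_j))$ occupies the positions $L_j,\dots,L_{j+1}-1$ of $\mathbf x_c$.}
\end{equation}

\subsection*{The run is self-similar}
A word $(q_1,a_1)\cdots(q_n,a_n)$ over $S$ is a \emph{path} if $q_{i+1}=F_{a_i}(q_i)$ for all $i<n$; it starts at $q_1$, \emph{reads} $u=a_1\cdots a_n$, and ends at $F_{a_n}(q_n)=F_u(q_1)$. Its \emph{output} is the concatenation of the words $\lambda(q_i,\Psi(a_i))$. A path, finite or infinite, is determined by its start and the word it reads. Let $\theta$ be the morphism on $S$ that sends $(q,a)$ to the path that starts at $q$ and reads $\Psi(a)$. This path has length $B$ and ends at $F_{\Psi(a)}(q)=F_a(q)$. Consequently the images of consecutive letters of a path fit together: if a path starts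 at $q$, reads $u$ and ends at $q'$, its image under $\theta$ is the path that starts at $q$, reads $\Psi(u)$ and ends at $q'$. By induction $\theta^k(q,a)$ is the path from $q$ to $F_a(q)$ reading $\Psi^k(a)$. The infinite path $\mathbf s=s_0s_1\cdots$ starts at $p_0$ and reads $\mathbf y=\Psi(\mathbf y)$, so $\theta(\mathbf s)=\mathbf s$, and
\begin{equation}\label{eq:fixed}
\theta^k(s_j)=s_{B^kj}\cdots s_{B^k(j+1)-1},\qquad p_{B^kj}=p_j\qquad(j,k\ge0).
\end{equation}
As $\Psi(a)$ begins with $0$, the word $\theta(q,a)$ begins with $(q,0)$, and therefore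
\begin{equation}\label{eq:prefix}
\theta^{k+1}(q,a)\text{ begins with }\theta^k(q,0)\qquad(k\ge0).
\end{equation}
Let $g_i=F_{y_0\cdots y_{i-1}}|_P$, a permutation of $P$ with $g_{i+1}=F_{y_i}\circ g_i$. Since $\Psi^k(0)$ is a prefix of $\mathbf y$, the letter number $i$ of $\theta^k(q,0)$ is $(g_i(q),y_i)$ for $0\le i<B^k$.

The set $P$ was defined with arbitrary products of $F_0^{\pm1},F_1^{\pm1}$, while the run uses only the products prescribed by $\mathbf y$. The next lemma shows that these suffice.

\begin{lemma}\label{lem:prim}
There is $k_1$ such that for all $k\ge k_1$ and all $\sigma\in S$, every element of $S$ occurs in $\theta^k(\sigma)$. In particular every element of $S$ occurs infinitely often in $\mathbf s$.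
\end{lemma}

\begin{proof}
Fix $q\in P$. Let $E_k$ be the set of letters of $\theta^k(q,0)$; by \eqref{eq:prefix} the sets $E_k$ increase. Their union $E$ contains all letters of $\theta^k(\sigma)$ whenever $\sigma\in E$. Let $A=\{q':(q',0)\in E\}$, which contains $q$. If $(q',a')\in E$, then the first letter $(q',0)$ of $\theta(q',a')$ is in $E$, so $q'\in A$. If $q'\in A$, then $(g_i(q'),y_i)\in E$ for all $i\ge0$, being a letter of $\theta^k(q',0)$ for large $k$. Thus $g_i(A)\subseteq A$, so $g_i(A)=A$ by injectivity, and $F_{y_i}(A)=F_{y_i}(g_i(A))=g_{i+1}(A)=A$. Both letters occur in $\mathbf y$, so $F_0(A)=A=F_1(A)$. A nonempty subset of the orbit $P$ with this property is $P$. Given $a$, pick $i$ with $y_i=a$; then $(g_i(q'),a)\in E$ for all $q'\in P$, and $g_i(P)=P$. So $E=S$.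

As $S$ is finite, there is $k'$ such that $\theta^k(q,0)$ contains all of $S$ for all $q$ and all $k\ge k'$, and $k_1=k'+1$ works by \eqref{eq:prefix}. By \eqref{eq:fixed}, $\mathbf s$ is a concatenation of words $\theta^{k_1}(s_j)$.
\end{proof}

\begin{proof}[Proof of \textup{(N2)}]
We may assume $0\le s<2^M$. Choose $K\ge1$ with $B^{K-1}\ge2^M$; then $2^M\mid B^K$. Let $q'=g_s^{-1}(q)$. By Lemma~\ref{lem:prim} there are infinitely many $i$ with $p_i=q'$. For such $i$, by \eqref{eq:fixed} and \eqref{eq:prefix}, the word $s_{B^Ki}s_{B^Ki+1}\cdots$ begins with $\theta^{K-1}(q',0)$, whose letter number $s<B^{K-1}$ has the state $g_s(q')=q$. So $j=B^Ki+s$ satisfies $p_j=q$ and $j\equiv s\pmod{2^M}$.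
\end{proof}

\section{Output lengths are affine up to a coboundary}\label{sec:length}

It remains to prove (N3) and (N4). So far the output has played no role, and for a general output word the lengths could depend on the letter read in a way that no function $\eta$ absorbs. The rigidity of $\mathbf x_c$ prevents this. At the start of a long block the machine writes a long word that depends only on the state, and by Lemma~\ref{lem:rigid} that word fixes the output position modulo a power of $2$ proportional to the block length.

For $u\colon S\to\mathbb Q$ let $(\Theta u)(\sigma)$ be the sum of $u$ over the $B$ letters of $\theta(\sigma)$; then $(\Theta^ku)(\sigma)$ is the sum over the $B^k$ letters of $\theta^k(\sigma)$. The output of the path $\theta^k(\sigma)$ has length $\ell_k(\sigma)$, where $\ell_k=\Theta^k\ell_0$, and \eqref{eq:fixed} gives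
\begin{equation}\label{eq:diff}
L_{B^k(j+1)}-L_{B^kj}=\ell_k(s_j)\qquad(j,k\ge0).
\end{equation}
For $\varphi\colon P\to\mathbb Q$ define the \emph{coboundary} $\partial\varphi(q,a)=\varphi(F_a(q))-\varphi(q)$. Its sum along a path telescopes to $\varphi(\text{end})-\varphi(\text{start})$. Since $\theta(q,a)$ runs from $q$ to $F_a(q)$, we have $\Theta\,\partial\varphi=\partial\varphi$. Property (N3) says that some $\ell_k$ is a constant plus a coboundary.

\begin{lemma}\label{lem:cob}
There are $k\ge0$, $h\ge1$ and $\varphi\colon P\to\mathbb Z$ with $\ell_{k+h}-B^h\ell_k=\partial\varphi$.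
\end{lemma}

\begin{proof}
Since $\mathbf x_c$ is infinite, $\ell_0$ is positive somewhere on $S$ by \eqref{eq:true}, and Lemma~\ref{lem:prim} gives $\ell_{k_1}\ge1$ everywhere. For $k\ge k_1+2$ define $N_k\ge1$ by $2^{N_k+1}=B^{k-k_1-1}$. Then $\ell_{k-1}=\Theta^{k-k_1-1}\ell_{k_1}\ge2^{N_k+1}$, the ratio $\gamma=B^k/2^{N_k}=2B^{k_1+1}$ does not depend on $k$, and $2^{N_{k+h}}=B^h2^{N_k}$.

Let $j\ge1$. By \eqref{eq:true}, \eqref{eq:fixed} and \eqref{eq:prefix}, the word $\mathbf x_c$ read from position $L_{B^kj}$ begins with the output of $\theta^{k-1}(p_j,0)$. This output depends only on $p_j$ and has length at least $2^{N_k+1}$. By Lemma~\ref{lem:rigid}, the residue of $L_{B^kj}$ modulo $2^{N_k}$ depends only on $p_j$; call it $d_k(p_j)\in\{0,\dots,2^{N_k}-1\}$. Every $\sigma\in S$ equals $s_j$ for some $j\ge1$, so $d_k$ is defined on all of $P$, and \eqref{eq:diff} gives $\ell_k(s_j)\equiv d_k(p_{j+1})-d_k(p_j)=\partial d_k(s_j)\pmod{2^{N_k}}$. Hence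
\[
\ell_k=\partial d_k+2^{N_k}\mu_k\qquad\text{with }\mu_k\colon S\to\mathbb Z .
\]
With $C=\max_S\ell_0$ we have $0\le\ell_k\le CB^k$ and $|\partial d_k|<2^{N_k}$, so $|\mu_k|\le C\gamma+1$. Only finitely many functions $\mu_k$ are possible, so $\mu_k=\mu_{k+h}$ for some $k\ge k_1+2$ and $h\ge1$. In $\ell_{k+h}-B^h\ell_k$ the terms with $\mu_k$ cancel, and $\varphi=d_{k+h}-B^hd_k$ has the required property.
\end{proof}

The lemma says that $\ell_k$ is an eigenfunction of $\Theta^h$ with eigenvalue $B^h$ modulo coboundaries. Since $\Theta$ fixes coboundaries, a multiple of $\partial\varphi$ corrects $\ell_k$ to a true eigenfunction, and $B^{-h}\Theta^h$ is an averaging operator, to which a maximum principle applies.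

\begin{proof}[Proof of \textup{(N3)} and \textup{(N4)}]
Take $k,h,\varphi$ from Lemma~\ref{lem:cob} and put $\mu=\ell_k+\partial\varphi/(B^h-1)$. Then
\[
\Theta^h\mu=\ell_{k+h}+\frac{\partial\varphi}{B^h-1}=B^h\ell_k+\partial\varphi+\frac{\partial\varphi}{B^h-1}=B^h\mu .
\]
Iterating, $\mu(\sigma)$ is the average of $\mu$ over the $B^{hi}$ letters of $\theta^{hi}(\sigma)$ for every $i\ge1$. Choose $\sigma$ where $\mu$ is maximal and $i$ with $hi\ge k_1$. An average equals the maximum only if every term does, and all of $S$ occurs in $\theta^{hi}(\sigma)$ by Lemma~\ref{lem:prim}. So $\mu$ is a constant $r$, and $r\in\mathbb Z_{(2)}$ because $\ell_k$ and $\varphi$ are integer valued and $B^h-1$ is odd.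

Let $\Lambda(q,a)$ be the output of the path $\theta^k(q,a)$, so that $\ell=\ell_k$, and put
\[
\eta(q)=L_0-\frac{\varphi(q)-\varphi(p_0)}{B^h-1}.
\]
Then $\eta(p_0)=L_0\in\mathbb Z$ and $\ell=r-\partial\varphi/(B^h-1)=r+\partial\eta$, which is (N3). Summing \eqref{eq:diff} along the path $s_0\cdots s_{j-1}$ gives
\[
L_{B^kj}=L_0+rj+\eta(p_j)-\eta(p_0)=rj+\eta(p_j).
\]
The left side tends to infinity because $\mathbf x_c$ is infinite, and $\eta$ is bounded, so $r>0$. For $j\ge1$, \eqref{eq:true} and \eqref{eq:fixed} show that $\Lambda(p_j,y_j)$ occurs in $\mathbf x_c$ starting at the position $L_{B^kj}\ge0$. This is (N4).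
\end{proof}

Passing from blocks $\Psi(y_j)$ to the longer blocks $\Psi^{k+1}(y_j)$ changes neither $F_0,F_1$ nor, by \eqref{eq:fixed}, the sequence $(p_j)$, so (N1)--(N4) hold for the same data. This completes the proof of Proposition~\ref{prop:nf}, and with it the proofs of Theorems~\ref{thm:main} and~\ref{thm:class} and of Corollary~\ref{cor:order}.

\begin{thebibliography}{9}
\bibitem{LAAS} \emph{The Logical Approach to Automatic Sequences}, \texttt{https://github.com/lclem/librarian}.
\end{thebibliography}
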